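# A compact $T_1$ space of countable tightness in which no nontrivial sequence converges

## 1. Columns in $\omega\times\omega$

Let $P=\omega\times\omega$ and let $K_m=\{m\}\times\omega$ be the $m$-th column. We topologize $P$ by a *closed subbase*. If $\mathcal S$ is a family of subsets of a set, the closed sets it generates are the intersections of finite unions of members of $\mathcal S$ (the empty intersection being the whole set). Consequently
$$x\notin\overline A\iff A\text{ is covered by finitely many members of }\mathcal S\text{ that miss }x.\tag{1}$$
For $P$ we take as closed subbase all finite sets and all columns. Finite sets are closed, so $P$ is $T_1$. Write $A\subseteq^*B$ when $A\setminus B$ is finite. Then (1) says that $x\notin\overline A$ if and only if $x\notin A$ and $A\subseteq^*K_{m_1}\cup\dots\cup K_{m_k}$ for some columns not containing $x$.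

Which sequences converge? For sequences of pairwise distinct points the closure operator tells us everything. In any space, let $(a_n)$ be a sequence of distinct points, let $x$ be a point, and put $A=\{a_n:n<\omega\}\setminus\{x\}$. Then
$$a_n\to x\iff x\in\overline B\text{ for every infinite }B\subseteq A.\tag{2}$$
Indeed, if $a_n\to x$, every neighborhood of $x$ contains all but finitely many $a_n$, so it meets $B$. If $a_n\not\to x$, some open $U\ni x$ misses infinitely many $a_n$; these form an infinite $B\subseteq A$ with $B\cap U=\emptyset$, so $x\notin\overline B$.

Now compute in $P$.

- The sequence $(3,n)$ converges to every point of $K_3$: an infinite subset of $K_3$ is not almost covered by finitely many other columns. It converges to no other point, since $K_3$ is closed.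
- The diagonal $(n,n)$ converges to every point of $P$: it meets each column once, so no infinite part of it is almost covered by finitely many columns.
- The sequence $(0,0),(1,0),(0,1),(1,1),(0,2),(1,2),\dots$ converges to nothing. If $x\notin K_0$, the part in $K_0$ does not have $x$ in its closure. If $x\in K_0$, use the part in $K_1$.

So a sequence is kept from converging when two almost disjoint closed sets each catch infinitely many of its terms. In $P$ few sequences are split in this way. The diagonal is not, and we try to tame it by enlarging a closed set. Let $D=\{(n,n):n\ge1\}$, replace $K_0$ by $C_0=K_0\cup D$, keep $C_m=K_m$ for $m\ge1$, and take as closed subbase all finite sets and all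
$$C_m\setminus F,\qquad F\text{ finite},\ F\cap K_m=\emptyset .$$
Thus each closed set $C_m$ has a *core* $K_m$, and we may delete finitely many points outside the core. We still have $C_m\cap C_{m'}$ finite for $m\ne m'$, because $K_m\cap(K_0\cup D)=\{(m,m)\}$ for $m\ge1$.

Where does the diagonal $D$ go now? If $x\notin K_0$, then $C_0\setminus\{x\}$ is a subbasic closed set that contains $D\setminus\{x\}$ and misses $x$, so $D$ does not converge to $x$. If $x\in K_0$, the subbasic sets missing $x$ are finite sets and sets $C_m\setminus F$ with $m\geq 1$ (a set $C_0\setminus F$ contains all of $K_0$). These meet $D$ in finite sets, so $D$ converges to $x$. The limits of $D$ have shrunk from all of $P$ to the core $K_0$.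

The space has stayed compact. Let $\mathcal G$ be a family of subbasic closed sets with the finite intersection property. If some finite intersection of members is a finite set, choose one, $H$, of least size; then $H\cap G=H$ for every $G\in\mathcal G$, so $\bigcap\mathcal G\supseteq H\ne\emptyset$. Otherwise all members of $\mathcal G$ are of the form $C_m\setminus F$ with the same $m$, since different $m$ give finite intersections, and then $K_m\subseteq\bigcap\mathcal G$. Alexander's subbase lemma, in its closed form, says that this suffices: if every subfamily of a closed subbase with the finite intersection property has nonempty intersection, the space is compact. Note that the cores alone gave the point of intersection; the attached set $D$ did no harm.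

This suggests an experiment. Attach sets to columns so that many sequences are caught. A caught sequence still converges to the points of a core, so subdivide each core into smaller cores with attachments of their own, and go on. Can one reach a compact space in which *no* sequence of distinct points converges?

## 2. Compactness, tightness, and convergent sequences

No separation axioms are assumed unless stated. A space is **compact** if every open cover has a finite subcover, **countably compact** if every countable open cover has a finite subcover, and **sequentially compact** if every sequence has a convergent subsequence.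

**Definition (countable tightness).** A space has countable tightness if whenever $x\in\overline A$ there is a countable $B\subseteq A$ with $x\in\overline B$.

Every first countable space has countable tightness. The ordinal space $\omega_1+1$ does not: the point $\omega_1$ is in the closure of the set $\omega_1$, but each countable subset of $\omega_1$ is bounded below $\omega_1$.

**Definition (ponderous).** A space is ponderous if it is infinite, countably compact, and no sequence of pairwise distinct points in it converges.

A ponderous space is not sequentially compact: take any sequence of distinct points. Compactness alone does not imply sequential compactness, as the Cantor cube $2^{\mathcal P(\omega)}$ shows. Let $x_n(S)=1$ if $n\in S$ and $x_n(S)=0$ otherwise. Given a subsequence $(x_{n_k})$, put $S=\{n_{2k}:k<\omega\}$; in coordinate $S$ the subsequence alternates between $1$ and $0$, so it does not converge. But this cube has neither of the other properties. It is not ponderous: for distinct $S_0,S_1,\dots\subseteq\omega$, the points whose only nonzero coordinate is $S_n$ converge to the zero point. It is not countably tight: the constant point $1$ is in the closure of the set of points of finite support,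 but for countably many such points there is a coordinate at which all of them vanish.

Problem 14 of "Sequential Compactness vs. Countable Compactness" (https://people.math.sc.edu/nyikos/B4.pdf) asks: *is there a (without loss of generality $T_1$) compact space of countable tightness that is* (a) *ponderous, or at least* (b) *not sequentially compact?* For each part we want to know whether ZFC proves that such a space exists or whether it is consistent that none does. For Hausdorff spaces the background is this. Under $\diamondsuit$, Fedorchuk constructed a ponderous, hereditarily separable compact Hausdorff space. On the other hand, PFA implies that every compact Hausdorff space of countable tightness is sequential, hence sequentially compact. So (if PFA is consistent) ZFC cannot give a Hausdorff example. The phrase "without loss of generality" records that if some compact space of countable tightness is not sequentially compact, then there is a $T_1$ such space.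

**Theorem A (ZFC).** There is an infinite compact $T_1$ space of countable tightness with no nontrivial convergent sequences. Hence it is ponderous and not sequentially compact.

So ZFC proves existence in both (a) and (b). A space is **hereditarily separable** if every subspace is separable. The real line is; an uncountable discrete space is not. Hereditary separability implies countable tightness: if $x\in\overline A$ and $B$ is a countable dense subset of $A$, then $x\in\overline A=\overline B$.

**Theorem B (ZFC).** For every cardinal $\kappa=\kappa^{\mathfrak h}$ (a proper class of cardinals) there is a compact $T_1$ space $X$ with $|X|=\kappa$ such that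

- (i) a sequence in $X$ converges if and only if it is eventually constant (so sequential limits are unique);
- (ii) $X$ is hereditarily separable (in particular countably tight);
- (iii) every infinite closed subset of $X$ has cardinality $|X|$.

The cardinal $\mathfrak h$ is defined in Section 5. Cardinals $\mu^{\mathfrak h}$, $\mu\ge2$, satisfy the hypothesis, so there is a proper class of them. The finite solutions $\kappa=0,1$ are realized by the empty and the one-point space; below $\kappa$ is infinite.

## 3. Trees of closed sets with cores

We now set up the iterated version of Section 1 and find out what is automatic in it. Let $\lambda$ and $\kappa$ be infinite cardinals and let $X=\kappa^\lambda$ be the set of functions $\lambda\to\kappa$. For $s\in\kappa^{\le\lambda}$ (a function from an ordinal $\le\lambda$ to $\kappa$) let $[s]=\{x\in X:s\subseteq x\}$ be the *cone* of $s$. Let $T$ be the set of $t\in\kappa^{<\lambda}$ whose length is a successor ordinal, ordered by $\subseteq$. For $c\in\kappa^{<\lambda}$ let $S_c=\{c^\frown\xi:\xi<\kappa\}\subseteq T$ be the set of its immediate successors. Write $s\perp t$ if neither of $s,t$ extends the other. If $y\in X$ does not extend $s$, let $\Delta(y,s)$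 be the least $\gamma$ with $y(\gamma)\ne s(\gamma)$.

**Definition (system).** A system of height $\lambda$ is a family of sets $C_t$ with $[t]\subseteq C_t\subseteq X$ $(t\in T)$ such that

- (S1) if $s\subseteq t$ are in $T$, then $C_t\subseteq^*C_s$;
- (S2) if $s\perp t$ are in $T$, then $C_s\cap C_t$ is finite.

The simplest system is $C_t=[t]$. The example in Section 1 is a two-level version of the same idea: read $(m,n)$ as a function on $\{0,1\}$, and let the column $K_m$ be the cone of the one-term sequence $\langle m\rangle$.

**Topology of a system.** The closed subbase $\mathcal S$ consists of all finite subsets of $X$ and all sets $C_t\setminus F$ with $t\in T$, $F$ finite, $F\cap[t]=\emptyset$.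

For $x\in X$ let
$$N_x=\{(x{\restriction}\gamma)^\frown\xi:\gamma<\lambda,\ \xi<\kappa,\ \xi\ne x(\gamma)\},$$
the nodes that leave $x$ at their last step. If $t\in T$ and $t\not\subseteq x$, then $t$ extends a member of $N_x$, namely its restriction to $\gamma+1$, where $\gamma$ is the first place at which $t$ and $x$ differ. Two different members of $N_x$ are incomparable: if they leave $x$ at the same level, they have different last values; if they leave at levels $\gamma<\gamma'$, they differ at $\gamma$. So by (S2) the family $\{C_t:t\in N_x\}$ is *almost disjoint*, meaning that its members have pairwise finite intersections.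

**Lemma 1 (closure rule).** In the topology of a system, $x\notin\overline A$ if and only if $x\notin A$ and $A\subseteq^*\bigcup_{t\in N}C_t$ for some finite $N\subseteq N_x$. Consequently, if $x\notin A$ and $A\cap C_t$ is infinite for infinitely many $t\in N_x$, then $x\in\overline A$.

*Proof.* Suppose $x\notin\overline A$. Then $x\notin A$, and by (1) $A$ is covered by finitely many members of $\mathcal S$ missing $x$. Those that are not finite sets have the form $C_t\setminus F$ with $F\cap[t]=\emptyset$. Since $[t]\subseteq C_t\setminus F$, we get $x\notin[t]$, that is, $t\not\subseteq x$. Let $t'\in N_x$ with $t'\subseteq t$. By (S1), $C_t\subseteq^*C_{t'}$. So $A$ is almost covered by finitely many $C_{t'}$ with $t'\in N_x$.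

Conversely, let $x\notin A\subseteq^*\bigcup_{t\in N}C_t$. For $t\in N$ we have $x\notin[t]$, so $C_t\setminus\{x\}\in\mathcal S$. The sets $C_t\setminus\{x\}$ $(t\in N)$ together with the finite set $A\setminus\bigcup_{t\in N}C_t$ cover $A$ and miss $x$. So $x\notin\overline A$.

For the last claim, suppose $A\subseteq^*\bigcup_{t\in N}C_t$ with $N\subseteq N_x$ finite. For $s\in N_x\setminus N$ the set $C_s$ meets $\bigcup_{t\in N}C_t$ in a finite set, so $A\cap C_s$ is finite. Hence only members of $N$ can meet $A$ in an infinite set. $\square$

**Proposition 2.** The topology of any system is compact, $T_1$, and of countable tightness.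

*Proof.* It is $T_1$ because finite sets are closed.

**Compactness.** We use Alexander's lemma as in Section 1. Let $\mathcal G\subseteq\mathcal S$ have the finite intersection property. If some finite intersection of members of $\mathcal G$ is a finite set, let $H$ be one of least size. For $G\in\mathcal G$ the set $H\cap G$ is again a finite intersection, so $|H\cap G|\ge|H|$ and $H\subseteq G$. Hence $\emptyset\ne H\subseteq\bigcap\mathcal G$. Otherwise all finite intersections are infinite. Then no member of $\mathcal G$ is finite, so $\mathcal G=\{C_{t_i}\setminus F_i:i\in I\}$, and by (S2) the $t_i$ are pairwise comparable. Choose $x\in X$ extending the function $\bigcup_it_i$. Then $x\in[t_i]\subseteq C_{t_i}\setminus F_i$ for all $i$.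

**Countable tightness.** Let $x\in\overline A\setminus A$ (for $x\in A$ take $B=\{x\}$). Suppose first that there are distinct $t_0,t_1,\dots\in N_x$ with every $A\cap C_{t_n}$ infinite. Choose countably infinite $B_n\subseteq A\cap C_{t_n}$. Then $x\in\overline{\bigcup_nB_n}$ by the last part of Lemma 1. Suppose now that $N=\{t\in N_x:A\cap C_t\text{ is infinite}\}$ is finite. Since $x\in\overline A\setminus A$, Lemma 1 says that $A\setminus\bigcup_{t\in N}C_t$ is infinite; let $B$ be a countably infinite subset of it. If $t\in N$, then $B\cap C_t=\emptyset$; if $t\in N_x\setminus N$, then $B\cap C_t\subseteq A\cap C_t$ is finite. So $B$ is not almost covered by finitely many $C_t$ with $t\in N_x$, and $x\in\overline B$ by Lemma 1. $\square$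

So compactness and countable tightness cost nothing; convergence is what we have to fight. For $A\subseteq X$ put
$$T_A=\{t\in T:A\cap C_t\text{ is infinite}\}.$$
If $A'\subseteq A$, then $T_{A'}\subseteq T_A$.

**Lemma 3 (convergence rule).** In the topology of a system, let $(a_n)$ be a sequence of distinct points, and let $A=\{a_n:n<\omega\}\setminus\{x\}$. Then $a_n\to x$ if and only if every $t\in T_A$ satisfies $t\subseteq x$. Hence a convergent sequence of distinct points exists if and only if $T_A$ is a chain for some infinite $A\subseteq X$.

*Proof.* Suppose $a_n\to x$. If $A\cap C_t$ were infinite for some $t\in N_x$, then $B=A\cap C_t$ would satisfy $x\notin\overline B$ by Lemma 1, contradicting (2). So $A\cap C_t$ is finite for all $t\in N_x$, and by (S1) it is finite for all $t\in T$ with $t\not\subseteq x$. Conversely, if $A\cap C_t$ is finite for all $t\in N_x$, then no infinite $B\subseteq A$ is almost covered by finitely many of these $C_t$, so $x\in\overline B$ for all such $B$, and $a_n\to x$ by (2).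

If $a_n\to x$, then $T_A\subseteq\{t:t\subseteq x\}$ is a chain. If $A$ is infinite and $T_A$ is a chain, choose $x\in X$ extending $\bigcup T_A$ and enumerate a countably infinite subset of $A\setminus\{x\}$ injectively; the sequence converges to $x$. $\square$

The goal is therefore purely combinatorial: *find a system in which $T_A$ is never a chain.*

## 4. Three systems that fail

**Cones alone.** Take $C_t=[t]$. Choose $c\in\kappa^{<\lambda}$ and an infinite $A\subseteq[c]$ with at most one point in each $[c^\frown\xi]$. Then $T_A=\{t\in T:t\subseteq c\}$, a chain. This is the diagonal of Section 1. So one has to attach sets to the cones.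

**Countable height.** No attachment helps if $\lambda=\omega$. Let $x\in\kappa^\omega$, and for each $n$ choose $y_n$ with $\Delta(y_n,x)=n$. Let $A=\{y_n:n<\omega\}$. For any system of height $\omega$ and any $t\in T$ with $t\not\subseteq x$ there is $j$ with $t\perp x{\restriction}(j+1)$. Since $A\subseteq^*[x{\restriction}(j+1)]\subseteq C_{x\restriction(j+1)}$, (S2) shows that $A\cap C_t$ is finite. By Lemma 3, $y_n\to x$. So the height has to have uncountable cofinality.

**Careless attachments.** Let $\lambda$ be regular and uncountable. The natural idea is to attach, at the successors of each node $c$, a maximal almost disjoint family of countable sets. Let $[Y]^\omega$ denote the set of countably infinite subsets of $Y$, and let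
$$\mathcal A_c=\{A\in[X]^\omega:A\subseteq^*C_t\text{ for all }t\in T,\ t\subseteq c\}.$$
What we hope to gain from maximality is this:

- (S3) if $c\in\kappa^{<\lambda}$ and $A\in\mathcal A_c$, then $A\cap C_t$ is infinite for some $t\in S_c$.

But (S3) is not enough, because a set can be handed up a branch unchanged. Let $E=\{y_n:1\le n<\omega\}$ with $y_n(0)=n$ and $y_n(\gamma)=0$ for $\gamma>0$. It has at most one point in each $[\langle\xi\rangle]$, and none in $[\langle0\rangle]$. We may attach $E$ to $\langle0\rangle$, so that $E\subseteq C_{\langle0\rangle}$. At $c=\langle0\rangle$ the set $E$ belongs to $\mathcal A_c$ and is disjoint from all $[c^\frown\xi]$, so nothing prevents the maximal family at $c$ from containing $E$, attached to $\langle0,0\rangle$. Going on through all levels, we get $E\subseteq C_t$ for every $t\in T$ that is an initial segment of the zero function $x$. By (S2), $E\cap C_t$ is then finite for $t\in N_x$, and by Lemma 3 the sequence $(y_n)$ converges to $x$. What has to be excluded is exactly a set swallowed by a whole branch. So we ask for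

- (S4) there are no $x\in X$ and $A\in[X]^\omega$ with $A\subseteq^*C_t$ for all $t\in T$, $t\subseteq x$.

**Lemma 4.** In a system satisfying (S3) and (S4), $T_A$ is not a chain for any infinite $A\subseteq X$.

*Proof.* Shrinking $A$ shrinks $T_A$, so we may assume that $A$ is countable. Suppose $T_A$ is a chain and pick $x\in X$ with $t\subseteq x$ for all $t\in T_A$. We show by induction on $\alpha<\lambda$ that $A\subseteq^*C_{x\restriction(\alpha+1)}$; this contradicts (S4). Assume it for all $\beta<\alpha$. The $t\in T$ with $t\subseteq x{\restriction}\alpha$ are the $x{\restriction}(\beta+1)$ with $\beta<\alpha$, so every infinite $B\subseteq A$ is in $\mathcal A_{x\restriction\alpha}$. By (S3) there is $t\in S_{x\restriction\alpha}$ with $B\cap C_t$ infinite. Then $t\in T_A$, so $t\subseteq x$ and $t=x{\restriction}(\alpha+1)$. Thus every infinite $B\subseteq A$ meets $C_{x\restriction(\alpha+1)}$, so $A\setminus C_{x\restriction(\alpha+1)}$ has no infinite subset and is finite. $\square$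

To get (S4) we must force the attached sets along a branch to become smaller and smaller, so that no infinite set lies almost inside all of them, and we must do this without losing (S3). So at level $\alpha$ we want a requirement on attached sets that can always be met by passing to a subset, that is inherited by almost subsets, that becomes stronger with $\alpha$, and that no set meets for all $\alpha<\lambda$.

## 5. Decreasing open dense families with empty intersection

**Definition (open, dense).** A family $\mathcal D\subseteq[Y]^\omega$ is open if $A\in\mathcal D$, $B\in[Y]^\omega$ and $B\subseteq^*A$ imply $B\in\mathcal D$. It is dense if every $A\in[Y]^\omega$ has a subset in $\mathcal D$.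

For example, for $S\subseteq\omega$ the family $\mathcal G_S=\{B\in[\omega]^\omega:B\subseteq^*S\text{ or }B\cap S\text{ is finite}\}$ is open, and it is dense because one of $A\cap S$, $A\setminus S$ is infinite. No $B$ lies in all $\mathcal G_S$: split $B$ into two infinite pieces and let $S$ be one of them. So there are collections of at most $\mathfrak c$ open dense families whose intersection is empty, in particular not dense. The cardinal $\mathfrak h$ is the least size of a collection of open dense subfamilies of $[\omega]^\omega$ whose intersection is not dense; we have just seen that $\mathfrak h\le\mathfrak c$.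

**Lemma 5.** There is a regular uncountable cardinal $\lambda\le\mathfrak c$, namely $\lambda=\mathfrak h$, such that for every infinite set $Y$ there are open dense $\mathcal D_\alpha\subseteq[Y]^\omega$ $(\alpha<\lambda)$ with $\mathcal D_\alpha\supseteq\mathcal D_\beta$ for $\alpha<\beta$ and $\bigcap_{\alpha<\lambda}\mathcal D_\alpha=\emptyset$.

*Proof.* Let $\lambda=\mathfrak h$.

**Step 1: $\lambda$ is uncountable.** We show that countably many open dense families have dense intersection. Given open dense $\mathcal G_n$ $(n<\omega)$ and $A\in[\omega]^\omega$, choose $A\supseteq A_0\supseteq A_1\supseteq\cdots$ with $A_n\in\mathcal G_n$, and distinct $a_n\in A_n$. Then $\{a_n:n<\omega\}\subseteq A$, and this set is almost contained in each $A_n$, so by openness it is in each $\mathcal G_n$. (Finite collections are covered by repeating members.)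

**Step 2: the families on $\omega$.** We turn a witness for $\mathfrak h$ into a decreasing sequence with empty intersection. Let $\{\mathcal G_\alpha:\alpha<\lambda\}$ be a collection of open dense families with nondense intersection, and put $\mathcal D'_\alpha=\bigcap_{\beta\le\alpha}\mathcal G_\beta$. It is open, and it is dense by minimality of $\lambda$, since $|\alpha+1|<\lambda$. Fix $C\in[\omega]^\omega$ with no subset in $\bigcap_\alpha\mathcal D'_\alpha=\bigcap_\alpha\mathcal G_\alpha$. The families $\{A\in\mathcal D'_\alpha:A\subseteq C\}$ are open and dense in $[C]^\omega$, decreasing, and have empty intersection. A bijection $C\to\omega$ carries them to families $D_\alpha\subseteq[\omega]^\omega$ with the same properties.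

**Step 3: $\lambda$ is regular.** If $J\subseteq\lambda$ were cofinal with $|J|<\lambda$, then $\bigcap_{\alpha\in J}D_\alpha=\bigcap_{\alpha<\lambda}D_\alpha=\emptyset$ would be a nondense intersection of fewer than $\lambda$ open dense families.

**Step 4: general $Y$.** We copy the $D_\alpha$ onto the members of a maximal almost disjoint family. Let $\mathcal M\subseteq[Y]^\omega$ be a maximal almost disjoint family, with bijections $\varphi_M:M\to\omega$, and put
$$\mathcal D_\alpha=\{A\in[Y]^\omega:\exists M\in\mathcal M\ (A\subseteq^*M\text{ and }\varphi_M[A\cap M]\in D_\alpha)\}.$$
These families are decreasing. They are open: if $M$ witnesses $A\in\mathcal D_\alpha$ and $B\subseteq^*A$ is infinite, then $B\subseteq^*M$, and $\varphi_M[B\cap M]$ is infinite and almost contained in $\varphi_M[A\cap M]$, so it is in $D_\alpha$. They are dense: given $A$, by maximality $A\cap M$ is infinite for some $M\in\mathcal M$; choose $D\subseteq\varphi_M[A\cap M]$ in $D_\alpha$, and then $\varphi_M^{-1}[D]\subseteq A$ is in $\mathcal D_\alpha$. Finally, let $A\in\bigcap_\alpha\mathcal D_\alpha$. The witness $M$ is the same for all $\alpha$, since $A\subseteq^*M$ and $A\subseteq^*M'$ give $A\subseteq^*M\cap M'$, which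 is finite if $M\ne M'$. So $\varphi_M[A\cap M]\in\bigcap_\alpha D_\alpha=\emptyset$, a contradiction. $\square$

## 6. Attaching thin sets that obey $\mathcal D_\alpha$

Fix $\lambda$ as in Lemma 5 and an infinite cardinal $\kappa=\kappa^\lambda$, for example $\kappa=2^\lambda$. Let $X=\kappa^\lambda$ as before. Then $|X|=\kappa$ and $|[X]^\omega|\le\kappa^\omega\leq\kappa^\lambda=\kappa$; also $\kappa\ge2^\lambda$ is uncountable. Fix $\langle\mathcal D_\alpha:\alpha<\lambda\rangle$ as in Lemma 5 for $Y=X$.

**Construction.** By recursion on $\alpha<\lambda$ we define $E_t\subseteq X$ for $t\in\kappa^{\alpha+1}$, always putting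
$$C_t=[t]\cup E_t .$$
Let $c\in\kappa^\alpha$, and suppose $E_t$ is defined for all $t\in T$ with $t\subseteq c$. Then $\mathcal A_c$ makes sense, and we let
$$\mathcal W_c=\{E\in\mathcal A_c\cap\mathcal D_\alpha:|E\cap[c^\frown\xi]|\le1\text{ for all }\xi<\kappa\}.$$
Let $\mathcal E_c$ be a maximal almost disjoint subfamily of $\mathcal W_c$. As $|\mathcal E_c|\le\kappa$, there is an injection $i:\mathcal E_c\to\kappa$. Put $E_{c^\frown i(E)}=E$ for $E\in\mathcal E_c$, and $E_{c^\frown\xi}=\emptyset$ for the other $\xi$.

Each clause has its task: membership in $\mathcal A_c$ gives (S1), thinness and almost disjointness give (S2), maximality gives (S3), and $\mathcal D_\alpha$ gives (S4).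

**Lemma 6.** The sets $C_t$ form a system, and it satisfies (S3) and (S4).

*Proof.* **(S1).** Let $s\subsetneq t=c^\frown\xi$ be in $T$. Then $s\subseteq c$ and $[t]\subseteq[s]$. Also $E_t$ is empty or in $\mathcal A_c$, so $E_t\subseteq^*C_s$. Hence $C_t\subseteq^*C_s$.

**(S2).** Let $s\perp t$, let $c$ be their longest common initial segment, and let $s'\subseteq s$, $t'\subseteq t$ be the members of $S_c$ below them; $s'\ne t'$. By (S1), $C_s\subseteq^*C_{s'}$ and $C_t\subseteq^*C_{t'}$, so it suffices that $C_{s'}\cap C_{t'}$ is finite. This set is the union of $[s']\cap[t']=\emptyset$, of $E_{s'}\cap[t']$ and $E_{t'}\cap[s']$, which have at most one point each, and of $E_{s'}\cap E_{t'}$, which is finite: one of the two sets is empty, or they are different members of $\mathcal E_c$.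

**(S3).** Let $c\in\kappa^\alpha$ and $A\in\mathcal A_c$. If $A\cap[c^\frown\xi]$ is infinite for some $\xi$, take $t=c^\frown\xi$. Otherwise we first find an infinite $A'\subseteq A$ meeting each $[c^\frown\xi]$ in at most one point. If $A\setminus[c]$ is infinite, let $A'=A\setminus[c]$. If it is finite, then $A\cap[c]$ is infinite while all $A\cap[c^\frown\xi]$ are finite, so infinitely many $[c^\frown\xi]$ meet $A$, and we take one point of $A$ in each of them. Choose $A''\subseteq A'$ in $\mathcal D_\alpha$, by density. Then $A''\in\mathcal A_c$ because $A''\subseteq A$, so $A''\in\mathcal W_c$. By maximality of $\mathcal E_c$, $A''\cap E$ is infinite for some $E\in\mathcal E_c$. For the $t\in S_c$ with $E_t=E$, the set $A\cap C_t$ is infinite.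

**(S4).** Suppose $x\in X$ and $A\in[X]^\omega$ satisfy $A\subseteq^*C_t$ for all $t\in T$, $t\subseteq x$. Removing a point, we may assume $x\notin A$. Since $A$ is countable and $\mathrm{cf}(\lambda)>\omega$, the ordinal $\gamma^*=\sup\{\Delta(y,x)+1:y\in A\}$ is below $\lambda$. Let $\gamma^*\le\alpha<\lambda$ and $t=x{\restriction}(\alpha+1)$. Every $y\in A$ differs from $x$ below $\gamma^*$, so $A\cap[t]=\emptyset$ and therefore $A\subseteq^*E_t$. In particular $E_t\ne\emptyset$, so $E_t\in\mathcal D_\alpha$, and $A\in\mathcal D_\alpha$ because $\mathcal D_\alpha$ is open. This holds for all $\alpha\ge\gamma^*$, and the families decrease, so $A\in\bigcap_{\alpha<\lambda}\mathcal D_\alpha=\emptyset$, a contradiction. $\square$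

*Proof of Theorem A.* Give $X$ the topology of the system of Lemma 6. It is infinite, and by Proposition 2 it is compact, $T_1$ and of countable tightness. By Lemmas 6 and 4, $T_A$ is never a chain for infinite $A$, so by Lemma 3 no sequence of distinct points converges. Compact spaces are countably compact, so $X$ is ponderous. Every subsequence of a sequence of distinct points is again such a sequence, so it does not converge; hence $X$ is not sequentially compact. $\blacksquare$

**Remark.** Any two nonempty open sets of this $X$ meet, so $X$ is far from Hausdorff. Indeed, a proper closed subset of $X$ misses some point, so it is covered by finitely many members of $\mathcal S$, each of which is finite or contained in some $[t]\cup E_t$ with $t$ of length at least $1$. So two proper closed sets together are covered by finitely many cones $[\langle\xi\rangle]$ and a countable set. This cannot be all of $X$, since every remaining cone $[\langle\xi\rangle]$ is uncountable.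

## 7. Fans and combs

For Theorem B we take $\lambda=\mathfrak h$ and $\kappa=\kappa^{\mathfrak h}$ infinite, and restrict the shape of the attached sets. The restriction is used once, at the very end of the proof of hereditary separability, where we need that a single attached set cannot be spread over too many places of the tree.

**Definition (fan, comb).** A set $E\in[X]^\omega$ is a fan with center $c\in\kappa^{<\lambda}$ if $E\subseteq[c]$ and $|E\cap[c^\frown\xi]|\le1$ for all $\xi$. It is a comb with center $d\in\kappa^\delta$, where $\delta<\lambda$ is a limit ordinal, if $E=\{y_n:n<\omega\}$ with $y_n\not\supseteq d$ and $\Delta(y_n,d)$ strictly increasing with supremum $\delta$.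

For instance, the set $E$ in the third example of Section 4 is a fan with center $\emptyset$. If $y_n(n)=1$ and $y_n(\gamma)=0$ for $\gamma\ne n$, then $\{y_n:n<\omega\}$ is a comb whose center is the zero function on $\omega$. Let $\mathcal H$ be the set of all $A\in[X]^\omega$ that differ by a finite set from a fan or a comb.

**Lemma 7.** $\mathcal H$ is open and dense in $[X]^\omega$.

*Proof.* **Open.** An infinite subset of a fan is a fan with the same center. An infinite subset of a comb is a comb with the same center, because an infinite subset of the increasing sequence $\Delta(y_n,d)$ has the same supremum. So if $A$ differs finitely from a fan or comb $Z$ and $B\subseteq^*A$ is infinite, then $B$ differs finitely from $B\cap Z$, which is a fan or a comb.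

**Dense.** Let $A\in[X]^\omega$ contain no fan; we find a comb in $A$. For each $c\in\kappa^{<\lambda}$ only finitely many $[c^\frown\xi]$ meet $A$, since otherwise choosing one point of $A$ in each of countably many of them would give a fan. So if $A\cap[c]$ is infinite, then $A\cap[c^\frown\xi]$ is infinite for some $\xi$. Start with $c=\emptyset$, where $A\cap[\emptyset]=A$ is infinite, and extend successively, taking unions at limits, to sequences $x{\restriction}\gamma$ with $A\cap[x{\restriction}\gamma]$ infinite, until the first $\gamma\le\lambda$ at which $A\cap[x{\restriction}\gamma]$ is finite. This happens at the latest at $\gamma=\lambda$, since $[x]=\{x\}$; and $\gamma$ is a limit, since successor steps keep the set infinite. For each $\gamma'<\gamma$ the set $A\cap[x{\restriction}\gamma']$ is infinite and $A\cap[x{\restriction}\gamma]$ is finite, so infinitely many $y\in A$ satisfy $\gamma'\le\Delta(y,x{\restriction}\gamma)<\gamma$. Thus the values $\Delta(y,x{\restriction}\gamma)$, $y\in A$, $y\not\supseteq x{\restriction}\gamma$, form a countable cofinal subset of $\gamma$. Hence $\mathrm{cf}(\gamma)=\omega$ and $\gamma<\lambda$. Choosing $y_n\in A$ whose values increase strictly to $\gamma$ gives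 a comb with center $x{\restriction}\gamma$ contained in $A$. $\square$

**Lemma 8.** If $E\in\mathcal H$ and $Y,Y'$ are combs such that $Y\cap E$ and $Y'\cap E$ are infinite, then $Y$ and $Y'$ have the same center.

*Proof.* We recover the center from pairs of points. Two distinct elements of a fan with center $c$ both extend $c$ and differ at the next place, so their longest common initial segment is $c$. In a comb $\{y_n\}$ with center $d$, if $m<n$, then $y_m$ and $y_n$ agree with $d$ below $\Delta(y_m,d)$, and at this place $y_n$ still agrees with $d$ while $y_m$ does not. So their longest common initial segment is $d{\restriction}\Delta(y_m,d)$. Hence, over the pairs from any infinite subset of the comb, these segments have infinitely many different lengths, and their union is $d$.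

Let $Z$ be a fan or comb differing finitely from $E$. Then $Y\cap Z$ and $Y'\cap Z$ are infinite. If $Z$ were a fan, all pairs from $Y\cap Z$ would have the same longest common initial segment, which is impossible for an infinite subset of the comb $Y$. So $Z$ is a comb, and its center is the union of the longest common initial segments of pairs from $Y\cap Z$, which is the center of $Y$. In the same way it is the center of $Y'$. $\square$

The families $\mathcal D_\alpha\cap\mathcal H$ are again open, dense, decreasing, and have empty intersection. *From now on $X$ is the space obtained from the construction of Section 6 with $\mathcal D_\alpha\cap\mathcal H$ in place of $\mathcal D_\alpha$.* All results of Sections 3, 4 and 6 apply to it, and every nonempty $E_t$ is in $\mathcal H$. So $X$ is compact and $T_1$, $|X|=\kappa$, and no sequence of distinct points converges.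

*Proof of Theorem B (i).* Eventually constant sequences converge. Let a sequence converge to $x$. If its range is infinite, it has a subsequence of distinct points, which also converges to $x$; this is impossible. So the range $R$ is finite. Then $R\setminus\{x\}$ is closed, its complement is a neighborhood of $x$, and the sequence is eventually equal to $x$. In particular the limit is its eventual value, so it is unique. $\square$

*Proof of Theorem B (iii).* Let $A\subseteq X$ be infinite. We show that $\overline A$ contains a whole cone, by splitting $A$ again and again.

By Lemma 4 choose $s_0\perp u_0$ in $T_A$, and put $A_1=A\cap C_{u_0}$, an infinite set. Choose $s_1\perp u_1$ in $T_{A_1}$. Every member $t$ of $T_{A_1}$ is comparable with $u_0$, since $C_t\cap C_{u_0}\supseteq A_1\cap C_t$ is infinite. If one of $s_1,u_1$ were contained in $u_0$, then, the other being comparable with $u_0$, it would either also be contained in $u_0$ or extend $u_0$; in both cases $s_1$ and $u_1$ would be comparable. So both properly extend $u_0$. Put $A_2=A_1\cap C_{u_1}$ and continue. We get $u_0\subsetneq u_1\subsetneq\cdots$ and $s_n\perp u_n$ with $s_{n+1}\supsetneq u_n$ and all $A\cap C_{s_n}$ infinite. Let $c=\bigcup_nu_n$;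 since $\mathrm{cf}(\lambda)>\omega$, $c\in\kappa^{<\lambda}$.

Let $x\in[c]\setminus A$. Both $s_n$ and $u_n$ extend $u_{n-1}$ (with $u_{-1}=\emptyset$), and $u_n\subseteq x$. So $s_n$ first differs from $x$ at a level in $[\mathrm{len}\,u_{n-1},\mathrm{len}\,u_n)$. Let $t_n\in N_x$ with $t_n\subseteq s_n$. Since these intervals are disjoint, the $t_n$ are distinct. By (S1), $C_{s_n}\subseteq^*C_{t_n}$, so $A\cap C_{t_n}$ is infinite. By Lemma 1, $x\in\overline A$. Thus $[c]\subseteq\overline A$. As $\lambda\setminus\mathrm{len}\,c$ has order type $\lambda$, $|[c]|=\kappa^\lambda=|X|$. If $A$ is closed, this gives $|A|=|X|$. $\square$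

## 8. Hereditary separability through a countable elementary submodel

Let $A\subseteq X$. We have to find a countable $B\subseteq A$ with $A\subseteq\overline B$. Let $\theta$ be a sufficiently large regular cardinal, and let $M$ be a countable elementary submodel of $H(\theta)$ containing $A,\kappa,\lambda,X$ and the functions $c\mapsto\mathcal E_c$, $t\mapsto E_t$. We shall use the following textbook facts.

- (M1) Objects definable in $H(\theta)$ from parameters in $M$ are in $M$; an existential statement with parameters in $M$ that is true in $H(\theta)$ has a witness in $M$.
- (M2) If $S\in M$ is countable, then $S\subseteq M$ (if $S\neq\emptyset$, some surjection $f:\omega\to S$ is in $M$, and so are its values). Hence if $S\in M$ has an element outside $M$, then $S$ is uncountable.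
- (M3) If $S\in M$ is infinite, then $S\cap M$ is infinite (some injection $f:\omega\to S$ is in $M$).

A small example of the gaps that will appear in Case 2: by (M2), $M\cap\omega_1$ is a countable ordinal $\delta$. Then $\delta\notin M$, and the first ordinal of $M$ after $\delta$ is $\omega_1$, which has uncountable cofinality.

*Proof of Theorem B (ii).* Put $B=A\cap M$, a countable set. Suppose some $a\in A\setminus M$ is not in $\overline B$. By Lemma 1 there are $t_1,\dots,t_k\in N_a$, $t_i=(a{\restriction}\gamma_i)^\frown\xi_i$ with $\xi_i\ne a(\gamma_i)$, such that
$$B\subseteq^*C_{t_1}\cup\dots\cup C_{t_k}.\tag{3}$$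
Since $t_i\perp a{\restriction}(\gamma_i+1)$ and $[a{\restriction}(\gamma_i+1)]\subseteq C_{a\restriction(\gamma_i+1)}$, (S2) gives
$$C_{t_i}\cap[a{\restriction}(\gamma_i+1)]\text{ is finite.}\tag{4}$$
We look at how far $M$ can follow $a$. Let $G=\{\gamma<\lambda:a{\restriction}\gamma\in M\}$. Then $0\in G$, $G\subseteq M$, and $G$ is an initial segment of $M\cap\lambda$: if $\gamma\in G$ and $\gamma'\in M\cap\gamma$, then $a{\restriction}\gamma'=(a{\restriction}\gamma){\restriction}\gamma'\in M$.

### 8.1. Case 1: $G$ has a maximum $\gamma$

Here $a$ leaves $M$ at a single step, and we produce an infinite subset of $B$ that almost avoids all $C_{t_i}$. Let $c=a{\restriction}\gamma\in M$. Then $a(\gamma)\notin M$, since otherwise $a{\restriction}(\gamma+1)\in M$ and $\gamma+1\in G$.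

**Step 1: an uncountable transversal.** We want a set in $M$ that is thin at $c$. The set $Z=\{\xi<\kappa:A\cap[c^\frown\xi]\ne\emptyset\}$ is in $M$ and contains $a(\gamma)\notin M$, so it is uncountable by (M2). Choose in $M$ a set $F\subseteq A\cap[c]$ with exactly one point in each $[c^\frown\xi]$, $\xi\in Z$.

**Step 2: many attached sets meet $F$.** Let $\mathcal F=\{E\in\mathcal E_c:E\cap F\text{ is infinite}\}\in M$. We claim that $\mathcal F$ is infinite. Suppose $\mathcal F=\{E_1,\dots,E_n\}$. Since $F$ is uncountable and the $E_j$ are countable, there is a countably infinite $A'\subseteq F\setminus\bigcup_jE_j$. As $A'\subseteq[c]\subseteq[t]\subseteq C_t$ for all $t\in T$ with $t\subseteq c$, we have $A'\in\mathcal A_c$. By density choose $A''\subseteq A'$ in $\mathcal D_\gamma\cap\mathcal H$; then $A''\in\mathcal W_c$. By maximality of $\mathcal E_c$ some $E\in\mathcal E_c$ has $E\cap A''$ infinite. Then $E\in\mathcal F$, but $E$ is none of $E_1,\dots,E_n$, which are disjoint from $A''$: a contradiction.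

**Step 3: the contradiction.** By (M3), $\mathcal F\cap M$ is infinite. For those $i$ with $\gamma_i\ge\gamma$ put $s^i=t_i{\restriction}(\gamma+1)$; since $t_i{\restriction}\gamma=a{\restriction}\gamma=c$, $s^i\in S_c$. Choose $E\in\mathcal F\cap M$ different from all these finitely many $E_{s^i}$. By (M2), $E\subseteq M$, so $E\cap F$ is an infinite subset of $A\cap M\cap[c]=B\cap[c]$. If $\gamma_i<\gamma$, then $[c]\subseteq[a{\restriction}(\gamma_i+1)]$, and $C_{t_i}\cap E\cap F$ is finite by (4). If $\gamma_i\ge\gamma$, then $C_{t_i}\subseteq^*[s^i]\cup E_{s^i}$ by (S1), $|F\cap[s^i]|\le1$, and $E\cap E_{s^i}$ is finite, since $E_{s^i}$ is empty or a member of $\mathcal E_c$ different from $E$. So $C_{t_i}\cap E\cap F$ is finite again. Thus the infinite set $E\cap F\subseteq B$ meets each $C_{t_i}$ in a finite set, which contradicts (3).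

### 8.2. Case 2: $G$ has no maximum

Let $\delta=\sup G$. It is a limit ordinal, $\delta\notin G$, and $\delta<\lambda$ because $G$ is countable and $\mathrm{cf}(\lambda)>\omega$. Let $c=a{\restriction}\delta$. Then $c\notin M$, since otherwise $\delta\in G$.

**Step 1: near $c$, but off $[c]$, finitely many attached sets cover $B$.** We find $\gamma^*\in G$ and finitely many $s_1,\dots,s_m\in S_c$ with
$$B\cap([a{\restriction}\gamma^*]\setminus[c])\subseteq E_{s_1}\cup\dots\cup E_{s_m}.\tag{5}$$
Let $s_1,\dots,s_m$ be the nodes $t_i{\restriction}(\delta+1)$ for those $i$ with $\gamma_i\ge\delta$; they are in $S_c$. For such $i$, with $s=t_i{\restriction}(\delta+1)$, (S1) gives $C_{t_i}\subseteq^*[s]\cup E_s$, and $[s]\subseteq[c]$. Choose $\beta\in G$ larger than all $\gamma_i<\delta$. If $\gamma_i<\delta$, then $[a{\restriction}\beta]\subseteq[a{\restriction}(\gamma_i+1)]$, so $C_{t_i}\cap[a{\restriction}\beta]$ is finite by (4). Together with (3), this shows that $B\cap([a{\restriction}\beta]\setminus[c])\subseteq E_{s_1}\cup\dots\cup E_{s_m}\cup R$ for a finite set $R$ disjoint from $[c]$. Choose $\gamma^*\in G$ with $\gamma^*\ge\beta$ and $\gamma^*>\Delta(r,c)$ for all $r\in R$. Then no $r\in R$ lies in $[a{\restriction}\gamma^*]$,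 and (5) follows.

**Step 2: $A$ hardly branches off $a$ between $\gamma^*$ and $\delta$.** We show: *if $\gamma\in G$, $\gamma^*\le\gamma'<\gamma$ and $\xi\ne a(\gamma')$, then $A\cap[(a{\restriction}\gamma')^\frown\xi]$ is finite.* If not, then for this $\gamma$ such $\gamma',\xi$ exist with the intersection infinite. This is an existential statement with parameters $A,a{\restriction}\gamma,\gamma^*\in M$, so by (M1) we may take $\gamma',\xi\in M$. Put $t=(a{\restriction}\gamma')^\frown\xi\in M$. By (M3) the infinite set $A\cap[t]\in M$ has infinite intersection with $M$; that is, $B\cap[t]$ is infinite. Since $\gamma^*\le\gamma'<\delta$ and $\xi\ne a(\gamma')$, we have $[t]\subseteq[a{\restriction}\gamma^*]\setminus[c]$. By (5), some $E_{s_j}\cap[t]$ is infinite. But $s_j\supseteq c$, so $s_j\perp t$, and (S2) says that $C_{s_j}\cap C_t$ is finite: a contradiction.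

**Step 3: $M$ has a branch through $c$, and $a$ leaves it in a gap of $M$.** Although $c\notin M$, we produce a node in $M$ that extends $c$. Let
$$V=\{v\in\kappa^{<\lambda}:v\supseteq a{\restriction}\gamma^*\text{ and }A\cap[v]\text{ is uncountable}\}\in M .$$
Let $\gamma\in G$, $\gamma\ge\gamma^*$. The set $A\cap[a{\restriction}\gamma]\in M$ contains $a\notin M$, so it is uncountable by (M2), and $a{\restriction}\gamma\in V$. Moreover every $v\in V$ is comparable with $a{\restriction}\gamma$: otherwise they first differ at some $\gamma'$ with $\gamma^*\le\gamma'<\gamma$, and $[v]\subseteq[(a{\restriction}\gamma')^\frown v(\gamma')]$ would meet $A$ in a finite set by Step 2. Let $e$ be the union of all $v\in V$ that are comparable with every member of $V$. These $v$ form a chain, so $e\in\kappa^{\le\lambda}$, and $e\in M$ by (M1). All $a{\restriction}\gamma$ with $\gamma\in G$, $\gamma\ge\gamma^*$, are among these $v$, so $e\supseteq c$. If $\delta$ were in $M$, then $c=e{\restriction}\delta$ would be in $M$, which is false. So $\delta\notin M$.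

Let $\varepsilon\ge\delta$ be the length of $e$. Since $\varepsilon\in M$ and $\delta\notin M$, $\varepsilon>\delta$. Let $\delta'$ be the least ordinal in $M$ that is $\ge\delta$. Then
$$\delta<\delta'\le\varepsilon\le\lambda\qquad\text{and}\qquad M\cap\delta'\subseteq\delta .$$
The ordinal $\delta'$ is a limit: if $\delta'=\eta+1$, then $\eta\in M$ and $\eta\ge\delta$, against the choice of $\delta'$. Moreover $\mathrm{cf}(\delta')>\omega$: otherwise $M$ would contain a cofinal sequence $\omega\to\delta'$, all of whose terms lie in $M\cap\delta'\subseteq\delta<\delta'$, which is absurd.

Let $e'=e{\restriction}\delta'\in M$; it extends $c$. We claim $e'\not\subseteq a$. If $e'\subseteq a$ and $\delta'<\lambda$, then $a{\restriction}\delta'=e'\in M$, so $\delta'\in G$, although $\delta'>\sup G$. If $e'\subseteq a$ and $\delta'=\lambda$, then $a=e'\in M$, which is false. So $\rho=\Delta(a,e')$ is defined, and $\delta\le\rho<\delta'$ because both $a$ and $e'$ extend $c$.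

**Step 4: combs with too many centers.** The single point $a$, leaving $e'$ inside the gap, forces many points of $A$ to leave $e'$ at many levels. Let
$$L=\{\Delta(y,e'):y\in A,\ y\not\supseteq e'\}\subseteq\delta',\qquad L\in M .$$
For each $\gamma\in M\cap\delta'$ we have $\gamma<\delta\le\rho\in L$. So $M$ has no $\gamma<\delta'$ that is an upper bound of $L$, and by (M1) $L$ is unbounded in $\delta'$. Since $\gamma^*<\delta'$ and $\mathrm{cf}(\delta')>\omega$, the set $L\setminus\gamma^*$ has order type at least $\omega_1$. Let $\langle\ell_i:i<\omega^2\rangle$ (ordinal power) be the increasing enumeration of its first $\omega^2$ elements; it is in $M$. Choose in $M$ a sequence $\langle y_i:i<\omega^2\rangle$ of points of $A$ with $\Delta(y_i,e')=\ell_i$. As $\omega^2$ is countable, $\omega^2\subseteq M$ by (M2), so every $y_i\in A\cap M=B$ and every $\ell_i\in M\cap\delta'\subseteq\delta$. Now $\gamma^*\le\ell_i<\delta$ and $e'\supseteq c$, so $y_i\in[a{\restriction}\gamma^*]\setminus[c]$. By (5), all $y_i$ lie in $E_{s_1}\cup\dots\cup E_{s_m}$.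

For $k<\omega$ let $\sigma_k=\sup_n\ell_{\omega k+n}$. Since $\mathrm{cf}(\delta')>\omega$, $\sigma_k<\delta'\le\lambda$. The set $Y_k=\{y_{\omega k+n}:n<\omega\}$ is a comb with center $e'{\restriction}\sigma_k$: the values $\Delta(y_{\omega k+n},e'{\restriction}\sigma_k)=\ell_{\omega k+n}$ increase strictly to $\sigma_k$. And $\sigma_k\le\ell_{\omega(k+1)}<\sigma_{k+1}$, so these combs have different centers. Each infinite set $Y_k$ is covered by $E_{s_1},\dots,E_{s_m}$, so it meets one of them in an infinite set. As there are infinitely many $k$ and only $m$ indices, there are $j$ and $k\ne k'$ such that $Y_k\cap E_{s_j}$ and $Y_{k'}\cap E_{s_j}$ are both infinite. Since $E_{s_j}\in\mathcal H$, Lemma 8 says that $Y_k$ and $Y_{k'}$ have the same center, a contradiction.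

Both cases are impossible, so $a\in\overline B$ for every $a\in A\setminus M$. Hence $A\subseteq\overline B$ with $B\subseteq A$ countable, and $X$ is hereditarily separable. $\blacksquare$

Thus the combination "compact, hereditarily separable, ponderous", which Fedorchuk obtained from $\diamondsuit$ for Hausdorff spaces, holds in ZFC for $T_1$ spaces. By the PFA theorem quoted in Section 2 (again, if PFA is consistent), ZFC does not give it for Hausdorff spaces.
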